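# Reduced powers on the loop space of a finite complex

## Loop spaces and reduced power operations

Everything in this section is textbook material.

**Definition (loop space).** For a based space $K$, $\Omega K$ is the space of based loops in $K$. It is a group up to homotopy under concatenation, so its homology with field coefficients is a ring under the Pontryagin product. If $K$ is $r$-connected, then $\Omega K$ is $(r-1)$-connected.

Example: $H_*(\Omega S^{n+1};\mathbb Z)$, for $n\ge 1$, is the polynomial ring (tensor algebra) $\mathbb Z[x]$ on one class of degree $n$. So the loop space of a finite complex usually has homology in infinitely many degrees. A second example is $\Omega\mathbb{CP}^n$. Looping the fibration $S^1\to S^{2n+1}\to\mathbb{CP}^n$ gives $\Omega S^{2n+1}\to\Omega\mathbb{CP}^n\to S^1$, whose second map has a section because $\pi_1(\Omega\mathbb{CP}^n)=\pi_2(\mathbb{CP}^n)\to\pi_1(S^1)$ is an isomorphism. Multiplying the section with the fiber gives $\Omega\mathbb{CP}^n\simeq S^1\times\Omega S^{2n+1}$ as spaces.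

**Definition (reduced powers).** Let $p$ be an odd prime. The reduced powers are natural additive operations
$$\mathcal P^t:H^i(X;\mathbb F_p)\to H^{i+2t(p-1)}(X;\mathbb F_p),\qquad t\ge 0,$$
which commute with suspension and satisfy $\mathcal P^0=\mathrm{id}$, $\mathcal P^tx=x^p$ if $|x|=2t$, $\mathcal P^tx=0$ if $|x|<2t$, and the Cartan formula $\mathcal P^t(xy)=\sum_i\mathcal P^ix\cdot\mathcal P^{t-i}y$. We abbreviate $q=2p-2$, so $\mathcal P^t$ raises degree by $tq$, and $q\ge4$.

Example: if $x\in H^2(\mathbb{CP}^\infty;\mathbb F_p)$ is the generator, then $\mathcal P^1x=x^p\ne0$.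

**Definition (trivial action).** The reduced powers act trivially on $H^*(X;\mathbb F_p)$ if $\mathcal P^tx=0$ for every $t\ge1$ and every $x$.

Example: they act trivially for $X=S^n$ and nontrivially for $X=\mathbb{CP}^\infty$. They also act nontrivially on $\mathbb{CP}^n$ when $n\ge p$.

We can now ask the following; it is Question 3 in the Handbook of Algebraic Topology (https://github.com/YifeiZhu/YifeiZhu.github.io).

**Question.** Let $K$ be a 1-connected finite CW complex. Is there a prime $p_0$, allowed to depend on $K$, such that for every prime $p>p_0$ the reduced powers act trivially on $H^*(\Omega K;\mathbb Z/p)$?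

For $H^*(K)$ itself the answer is clear: once $q$ exceeds $\dim K$ there is no room for $\mathcal P^t$. For $\Omega K$ there is room at every prime. Finiteness also matters: $K=K(\mathbb Z,3)$ is 1-connected with $\Omega K\simeq\mathbb{CP}^\infty$, and there $\mathcal P^1x=x^p\neq0$ for every odd $p$.

## Spheres, suspensions, projective spaces, and the derivation argument

Suppose $K=\Sigma X$ with $X$ connected. The James splitting says that the suspension spectrum of $\Omega\Sigma X$ is $\bigoplus_{n\ge1}\Sigma^\infty X^{\wedge n}$, plus a sphere for the disjoint base point. Since $\mathcal P^t$ is stable, it acts trivially on $H^*(\Omega\Sigma X)$ as soon as it acts trivially on each $\tilde H^*(X^{\wedge n})=\tilde H^*(X)^{\otimes n}$. By the Cartan formula this holds as soon as it acts trivially on $\tilde H^*(X)$. If the positive-dimensional cells of $X$ lie in dimensions $[r,r+q-1]$, this is automatic, because $\mathcal P^t$ sends $\tilde H^i(X)$ with $i\ge r$ to degree at least $r+q>\dim X$. So suspensions are fine, and spheres in particular.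

For $K=\mathbb{CP}^n$ we have $\Omega K\simeq S^1\times\Omega S^{2n+1}$. The operations vanish on both factors, hence on the product by the Künneth theorem and the Cartan formula. This holds for every odd $p$, including those $p\le n$ for which $\mathcal P^1\neq0$ on $H^*(\mathbb{CP}^n)$.

A natural attempt in general is the following. Let $\mathcal P^t_*:H_m(\Omega K;\mathbb F_p)\to H_{m-tq}(\Omega K;\mathbb F_p)$ be the transpose of $\mathcal P^t$. Loop multiplication is a map of spaces, so the Cartan formula gives $\mathcal P^t_*(yz)=\sum_i\mathcal P^i_*y\cdot\mathcal P^{t-i}_*z$. Let $K$ be $r$-connected. On a class of positive degree $m\le r+q-1$ the operation $\mathcal P^t_*$, $t\ge1$, vanishes: it lands in degree at most $r-1$, where homology is zero except in degree $0$, and into degree $0$ it is the transpose of $\mathcal P^t$ on $H^0$, which is zero. So if the ring $H_*(\Omega K;\mathbb F_p)$ is generated by classes of degree at most $r+q-1$, the operations vanish.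

The argument stops at the word "generated". Our hypothesis bounds the cells of $K$, and these do not account for the ring generators of $H_*(\Omega K)$. Already for $K=\mathbb{CP}^2$ the desuspended cells have degrees $1$ and $3$, while $H_*(S^1\times\Omega S^5)$ is nonzero exactly in degrees $0,1,4,5,8,9,\dots$. The class in degree $4$ is not a product of classes of degree $1$, since $H_2=0$. The argument needs an upper bound on the degrees of ring generators, and the hypothesis does not supply one.

## The dimension bound

**Theorem 1.** Let $p$ be an odd prime, $r\ge1$, and let $K$ be an $r$-connected finite CW complex with $\dim K\le r+2p-2$. Then $\mathcal P^tx=0$ for all $t\ge1$ and all $x\in H^*(\Omega K;\mathbb Z/p)$.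

**Corollary 2.** If $K$ is 1-connected and finite, the $\mathcal P^t$ ($t\ge1$) act trivially on $H^*(\Omega K;\mathbb Z/p)$ for every prime $p>\max(2,\tfrac12\dim K)$. So the answer to the Question is yes, with $p_0=\max(2,\tfrac12\dim K)$.

Corollary 2 is Theorem 1 with $r=1$: the condition $\dim K\le 2p-1$ says $2p\ge\dim K+1$, which is $p>\frac12\dim K$. (If one wants $p_0$ itself to be prime, any larger prime will do.)

**Proposition 3.** For every odd $p$ and $r\ge2$ there is an $r$-connected finite complex $K$ of dimension $r+2p-1$ with $\mathcal P^1\ne0$ on $H^*(\Omega K;\mathbb Z/p)$. With $r=2$ this is a 1-connected complex of dimension $2p+1$.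

So the bound in Theorem 1 is optimal for $r\ge2$. For $r=1$ the case $\dim K=2p$ is not decided here.

## A two-cell complex one dimension past the bound

We prove Proposition 3, which is not used later. Let $\alpha_1\in\pi_{r+2p-2}(S^{r+1})$ be the class of order $p$ detected by $\mathcal P^1$; it exists on $S^n$ for $n\ge3$ (Serre). Put $N=r+2p-1$, $S=S^{r+1}$ and $K=S\cup_{\alpha_1}e^N$. Then $K$ is $r$-connected, and $\mathcal P^1:H^{r+1}(K;\mathbb F_p)\to H^N(K;\mathbb F_p)$ is an isomorphism.

**Step 1: the top class of $K$ is a homology suspension.** For a pair $(X,A)$, the evaluation map gives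
$$\sigma:H_{n-1}(\Omega X,\Omega A)\cong H_n(\Sigma\Omega X,\Sigma\Omega A)\to H_n(X,A).$$
If $f:(D^{n-1},S^{n-2})\to(\Omega X,\Omega A)$ has adjoint $f^\sharp:(D^n,S^{n-1})\to(X,A)$, then $\sigma$ sends the Hurewicz image of $f$ to that of $f^\sharp$. Apply this to $(X,A)=(K,S)$ and to the characteristic map of the $N$-cell. Its adjoint has a Hurewicz image $\zeta\in H_{N-1}(\Omega K,\Omega S;\mathbb Z)$, and $\sigma\zeta$ generates $H_N(K,S;\mathbb Z)\cong\mathbb Z$. The boundary $\partial\zeta\in H_{N-2}(\Omega S;\mathbb Z)$ is the Hurewicz image of the adjoint of $\alpha_1$. It is a torsion element of a torsion-free group, hence $0$. So $\zeta$ lifts to $\tilde\zeta\in H_{N-1}(\Omega K;\mathbb Z)$. Since $N-1>r+1$, the map $H_N(K)\to H_N(K,S)$ is an isomorphism, and therefore $\sigma\tilde\zeta$ generates $H_N(K;\mathbb Z)$.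

**Step 2: transport $\mathcal P^1$.** By Step 1, reduced mod $p$, the map $\sigma:H_{N-1}(\Omega K;\mathbb F_p)\to H_N(K;\mathbb F_p)$ is onto, so its dual, the cohomology suspension $\sigma^*:H^N(K;\mathbb F_p)\to H^{N-1}(\Omega K;\mathbb F_p)$, is injective. It commutes with $\mathcal P^1$, being induced by the map $\Sigma\Omega K\to K$ and the suspension isomorphism. For a generator $u\in H^{r+1}(K;\mathbb F_p)$ we get $\mathcal P^1\sigma^*u=\sigma^*\mathcal P^1u\ne0$. $\square$

## Two ring maps that detect the operations

From now on $p$ is a fixed odd prime and all spectra are $p$-local. We write $\mathbb S$ for the $p$-local sphere, $\otimes$ for the smash product, $\mathbb S[X]$ for the suspension spectrum of $X_+$, $Z=H\mathbb Z_{(p)}$, $k=H\mathbb F_p$, $[j]=\Sigma^j$, and $\eta$ for unit maps. $\mathrm{Sp}_{\ge a}$ and $\mathrm{Sp}_{\le a}$ are the spectra with homotopy in degrees $\ge a$, resp. $\le a$, and $\tau_{[a,b]}$ is truncation to degrees $[a,b]$. For a map $A\to X$ whose name is clear, $X/A$ is its cofiber. Algebras are associative up to coherent homotopy, and modules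 are left modules unless stated otherwise.

Let $F=\mathrm{fib}(\mathrm{mult}:Z\otimes Z\to Z)$. Since $\mathrm{mult}\circ(1\otimes\eta)=\mathrm{id}$, the fiber of $\mathrm{mult}$ is the cofiber of $1\otimes\eta$, so $F\simeq Z\otimes\mathrm{cofib}(\mathbb S\to Z)$. As $\pi_i\mathbb S=0$ for $0<i<2p-3$, the spectrum $\mathrm{cofib}(\mathbb S\to Z)$ lies in $\mathrm{Sp}_{\ge q}$, and hence
$$F\in\mathrm{Sp}_{\ge q}.\tag{1}$$
This cannot be improved: $\pi_qF=\pi_{q-1}\mathbb S=\pi_{2p-3}\mathbb S=\mathbb Z/p$.

**Definition (the property $(\star_X)$).** For a spectrum $X$ let $\rho_L=1\otimes\eta\otimes X$ and $\rho_R=\eta\otimes1\otimes X$, both maps $Z\otimes X\to Z\otimes Z\otimes X$. We say that $(\star_X)$ holds if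
$$\rho_L=\rho_R:\ \pi_*(Z\otimes X)\to\pi_*(Z\otimes Z\otimes X).$$

Example: $(\star_{\mathbb S})$ holds, because $\pi_*Z=\mathbb Z_{(p)}$ sits in degree $0$ and both maps send $1$ to $1$. By naturality the property passes to retracts, suspensions and desuspensions of $X$. An example where it fails appears below.

**Theorem 4.** If $K$ is $r$-connected ($r\ge1$), finite, and $\dim K\le r+q$, then $(\star_R)$ holds for $R=\mathbb S[\Omega K]$.

We now deduce Theorem 1 from Theorem 4. Let $h:Z\otimes k\to k$ be the action and $\mathrm{red}:Z\to k$ the reduction.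

**Step 1: $(\star_X)$ kills positive-degree operations on the coefficients.** Let $a:Z\to k[j]$ with $j\ge1$, and suppose $(\star_X)$. We claim $(a\otimes X)_*=0$ on $\pi_*(Z\otimes X)$. Put $\Theta=h(1\otimes a):Z\otimes Z\to k[j]$. Then $\Theta(\eta\otimes1)=a$, while $\Theta(1\otimes\eta)=h(1\otimes a\eta)=0$ since $a\eta\in\pi_{-j}k=0$. Hence, for $y\in\pi_*(Z\otimes X)$,
$$(a\otimes X)_*y=(\Theta\otimes X)\rho_Ry=(\Theta\otimes X)\rho_Ly=0 .$$

**Step 2: a pairing formula, to pass between coefficients and cohomology.** For $x:X\to k[l]$ and $y\in\pi_m(k\otimes X)$ put $\langle x,y\rangle=\mathrm{mult}\circ(1\otimes x)\circ y\in\pi_m(k[l])$; this is the usual pairing of cohomology and homology. The Cartan formula says $\mathcal P^t\circ\mathrm{mult}=\sum_i\mathrm{mult}\circ(\mathcal P^i\otimes\mathcal P^{t-i})$ on $k\otimes k$. Applying this to $(1\otimes x)y$ gives, for $t\ge1$,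
$$0=\mathcal P^t_*\langle x,y\rangle=\sum_i\big\langle\mathcal P^{t-i}x,(\mathcal P^i\otimes X)_*y\big\rangle.\tag{2}$$
The left side is $0$ because an operation of positive degree is zero on the homotopy of shifts of $k$.

*A spectrum where $(\star_X)$ fails.* Let $X=\mathbb S\cup_{\alpha_1}e^q$, let $x$ generate $H^0$, and let $y$ be the mod $p$ reduction of a generator of $H_q(X;\mathbb Z_{(p)})$. Then (2) with $t=1$ gives $\langle x,(\mathcal P^1\otimes X)_*y\rangle=-\langle\mathcal P^1x,y\rangle\neq0$. So $a=\mathcal P^1\circ\mathrm{red}$ acts nontrivially on $\pi_q(Z\otimes X)$, and by Step 1 $(\star_X)$ fails.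

**Step 3: adjoin a mod $p$ Moore spectrum.** We need $(\star)$ for $R\otimes\mathbb S/p$, because Step 1 speaks about $Z$ and we want a conclusion about $k$. Let $M=S^r\cup_pe^{r+1}$, $P=\Sigma M$ and $K'=K\vee P$. Then $K'$ is $r$-connected and finite. Its dimension is at most $r+q$, because $\dim P=r+2$. So $(\star)$ holds for $\mathbb S[\Omega K']$ by Theorem 4. The composite
$$\Omega K\times\Omega P\to\Omega K'\to\Omega K\times\Omega P$$
(product of the loops on the inclusions, then the projections) is homotopic to the identity, so $\mathbb S[\Omega K]\otimes\mathbb S[\Omega P]$ is a retract of $\mathbb S[\Omega K']$. By the James splitting $\Sigma^\infty M=\Sigma^r\mathbb S/p$ is a retract of $\mathbb S[\Omega\Sigma M]$. Hence $R\otimes\Sigma^r\mathbb S/p$ is a retract of $\mathbb S[\Omega K']$, and $(\star)$ holds for $R\otimes\mathbb S/p$.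

**Step 4: the operations vanish on the coefficients of $k\otimes R$.** Let $u:\mathbb S/p\to k$ be the generator of $H^0(\mathbb S/p;\mathbb F_p)$. Then $\upsilon=h(1\otimes u)=\mathrm{mult}(\mathrm{red}\otimes u):Z\otimes\mathbb S/p\to k$ is an equivalence. Put $a=\mathcal P^t\circ\mathrm{red}:Z\to k[j]$ with $j=tq$, $t\ge1$. Since $H^i(\mathbb S/p;\mathbb F_p)=0$ for $i\ge2$, we have $\mathcal P^su=0$ for $s\ge1$, and the Cartan formula reduces to
$$\mathcal P^t\upsilon=\mathrm{mult}(\mathcal P^t\mathrm{red}\otimes u):\quad Z\otimes\mathbb S/p\xrightarrow{a\otimes1}k[j]\otimes\mathbb S/p\to k[j].$$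
Tensor with $R$. By Step 1 for $X=\mathbb S/p\otimes R$ and Step 3, the first map is zero on homotopy. As $\upsilon\otimes R$ is an equivalence,
$$(\mathcal P^t\otimes R)_*=0:\ \pi_m(k\otimes R)\to\pi_{m-tq}(k\otimes R)\qquad(t\ge1).\tag{3}$$

**Step 5: conclude in cohomology.** Let $x\in H^l(\Omega K;\mathbb F_p)$, $y\in H_m(\Omega K;\mathbb F_p)$, $t\ge1$. In (2) with $X=R$ the terms with $i\ge1$ vanish by (3), so $\langle\mathcal P^tx,y\rangle=0$ for all $y$. Since $H^n=\mathrm{Hom}(H_n,\mathbb F_p)$, we get $\mathcal P^tx=0$. $\square$

It remains to prove Theorem 4. For the rest of the notes $K$ is as in Theorem 4, and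
$$d=r+q,\qquad \dim K\le d,\qquad d\ge r+4 .$$

## Bimodule maps, and why one window of degrees is not enough

Put $B=Z\otimes R$ and $Y=Z\otimes Z\otimes R$. Loop multiplication (for a group model of $\Omega K$) makes $R$, $B$ and $Y$ algebras, and $\rho_L,\rho_R:B\to Y$ are ring maps. Make $Y$ a $B$-bimodule with left action through $\rho_L$ and right action through $\rho_R$. If there were a bimodule map $f:B\to Y$ with $f(1)=1$, we would be done:
$$\rho_L(y)=y\cdot f(1)=f(y)=f(1)\cdot y=\rho_R(y).$$

To construct $f$ one wants to build $B$ from few bimodule cells and use obstruction theory. We shall see that $B$ has one cell for each cell of $K$, but as a module over $B^e=B\otimes_ZB^{op}$. The bimodule $Y$ is only a module over $B\otimes B^{op}$: its left and right $Z$-actions come from the two units of $Z\otimes Z$, and these are different. By (1) they differ by something that starts in degree $q$. So after truncation to $q$ consecutive degrees, a *window*, they should coincide; Lemma 5 below makes this precise. Thus $\tau_{[0,q-1]}Y$ is a $B^e$-module, and one can look for a map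 $B\to\tau_{[0,q-1]}Y$.

This gives nothing. Let $\nu=\mathrm{mult}\otimes R:Y\to B$. Its fiber $F\otimes R$ lies in $\mathrm{Sp}_{\ge q}$, so $\pi_mY\to\pi_mB$ is an isomorphism for $m<q$, and there $\rho_L=\rho_R$ already because both are sections of $\nu$. The degrees that matter are $m\ge q$. A longer window fails because $\pi_qF\ne0$. A window $[a,a+q-1]$ with $a>0$ does not contain the unit $1\in\pi_0Y$ with which the construction starts.

The way out is to use all windows $[k,k+q-1]$, $k\ge0$, at once, connected by maps. The right home is filtered spectra, with a t-structure whose cutoff moves with the filtration weight: $1$ lives in weight $0$, and a class of degree $m$ lives in weight $m$. Then $B$ has to be filtered too, by giving each bimodule cell a weight. The weights must be small enough that the attaching maps exist. They must be large enough that a relation which holds in weight $0$ already holds in a weight whose window still sees degree $m$.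

## The bimodule $B$ has one cell for each cell of $K$

**Step 1: a minimal cell structure on $K$.** We want to know the cellular boundary. By Hatcher, *Algebraic Topology*, Prop. 4C.1, we may replace $K$ by a homotopy equivalent complex with one $0$-cell and all other cells in dimensions $[r+1,d]$, each of one of two kinds. A *generator* $n$-cell is a cellular cycle representing a chosen generator of a cyclic summand of $H_n(K;\mathbb Z)$. A *relator* $(n+1)$-cell has as its cellular boundary a multiple of a single generator $n$-cell, whose class has finite order. The dimension does not increase, since $H_{\dim K}(K)$ is free and so calls for no relators. For example, the Moore space $S^n\cup_pe^{n+1}$ has a $0$-cell, a generator $n$-cell and a relator $(n+1)$-cell.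

**Step 2: cells as free $R$-modules.** Let $G$ be a topological group with $BG\simeq K$, for instance the realization of Kan's loop group. Then $G\simeq\Omega K$ and $R=\mathbb S[G]$. Spaces over $K$ correspond to $G$-spaces through $X\mapsto X\times^h_K*$, and this functor preserves colimits. Let $P_j$ be the $G$-space corresponding to the skeleton $K_j$. Then $P_0=G$ and $P_d\simeq*$. For a $j$-cell, the map $S^{j-1}\to K$ extends over $D^j$, so the pair $(D^j,S^{j-1})$ over $K$ corresponds to $(D^j\times G,S^{j-1}\times G)$. Hence $\mathbb S[P_j]$ is the pushout of $\mathbb S[P_{j-1}]$ and copies of $\mathbb S[D^j]\otimes R$ along $\mathbb S[S^{j-1}]\otimes R$. A pushout of $A\leftarrow U\to V$ in a stable category is the cofiber of $\mathrm{fib}(U\to V)\to A$, and here the fiber is $\Sigma^{j-1}R$ for each cell. So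
$$\mathbb S[P_j]=\mathrm{cofib}\Big(\bigoplus_{e}\Sigma^{j-1}R\to\mathbb S[P_{j-1}]\Big),\qquad e\text{ running over the }j\text{-cells}.$$
Passing to homotopy orbits, $\mathbb S\otimes_R\mathbb S[P_j]=\mathbb S[K_j]$.

**Step 3: from modules to bimodules.** Put $R^e=R\otimes R^{op}=\mathbb S[G\times G^{op}]$. The group $G\times G^{op}$ acts on $G$ by $(g,h)x=gxh$. Let $\delta:G\to G\times G^{op}$, $\delta(s)=(s,s^{-1})$; this is a homomorphism. Right translation by $\delta(s)$ sends $(g,h)$ to $(gs,s^{-1}h)$, so the orbit map $(g,h)\mapsto gh$ of $1\in G$ is invariant. It is a trivial principal $G$-bundle, via the homeomorphism $G\times G\to G\times G^{op}$, $(x,s)\mapsto(xs,s^{-1})$, with inverse $(g,h)\mapsto(gh,h^{-1})$. Therefore, with $R^e$ a right $R$-module through $\delta$,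
$$R^e\otimes_R\mathbb S\simeq R\quad\text{as }R^e\text{-modules}.$$

**Step 4: the tower $M_j$.** We have $B^e=B\otimes_ZB^{op}=Z\otimes R^e$. Put
$$M_j=Z\otimes R^e\otimes_R\mathbb S[P_j],\qquad H_a=\pi_aB=H_a(\Omega K;\mathbb Z_{(p)}).$$
By Steps 2 and 3:

* $M_0=B^e$, $M_d=B$, and $M_0\to M_d$ is the $B^e$-linear map with $1\mapsto1$, that is, the multiplication $\mu$.
* $M_j$ is the cofiber of a $B^e$-linear map $\bigoplus_e\Sigma^{j-1}B^e\to M_{j-1}$ over the $j$-cells $e$, given by classes $a_e\in\pi_{j-1}(M_{j-1})$.
* For $j\ge2$, the image of $a_e$ in $\pi_{j-1}(M_{j-1}/M_{j-2})=\bigoplus_{e'}\pi_0(B^e)=\bigoplus_{e'}\mathbb Z_{(p)}$, over the $(j-1)$-cells $e'$, is the family of cellular incidence numbers $[e:e']$.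

The last point holds because $Z\otimes_{B^e}M_j=Z\otimes_R\mathbb S[P_j]=Z\otimes\mathbb S[K_j]$, so the attaching data become those of the cellular chain complex of $K$. Nothing is lost, since $\pi_0B^e\to\pi_0Z$ is an isomorphism. Finally $H_0=\mathbb Z_{(p)}$ and $H_a=0$ for $0<a<r$.

*Example.* For $K=S^{n+1}$ we have $H_*=\mathbb Z_{(p)}[x]$, $|x|=n=r$. There is one positive cell, and $a_e\in\pi_n(B^e)=\mathbb Z_{(p)}(x\otimes1)\oplus\mathbb Z_{(p)}(1\otimes x)$. Since the cofiber of $\Sigma^nB^e\to B^e$ is $B$, the class $a_e$ generates the kernel of $\mu$ on $\pi_n$, so up to a unit it is $x\otimes1-1\otimes x$.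

## Filtered spectra with a moving cutoff

**Definition (filtered spectra).** $\mathcal F=\mathrm{Fun}(\mathbb Z_{\ge0}^{op},\mathrm{Sp})$. An object is a sequence $\cdots\to X_2\to X_1\to X_0$, and the index is called the weight. The tensor product is Day convolution, $(X\otimes X')_w=\mathrm{colim}_{i+j\ge w}X_i\otimes X'_j$.

Example: let $\mathbb S(\omega)$ have $\mathbb S(\omega)_k=\mathbb S$ for $k\le\omega$ and $0$ for $k>\omega$, with identity maps where possible. It is the free object on a generator in weight $\omega$: $\mathrm{Map}(\mathbb S(\omega)[j],X)=\Omega^\infty\Sigma^{-j}X_\omega$. One has $\mathbb S(s)\otimes\mathbb S(t)=\mathbb S(s+t)$, and $\mathbb S(0)$ is the unit. Moreover $(X\otimes\mathbb S(\omega))_k=\mathrm{colim}_{i+\omega\ge k}X_i=X_{\max(k-\omega,0)}$. The objects $\mathbb S(\omega)[j]$ generate $\mathcal F$ under colimits.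

The functor $\mathrm{ev}_0:X\mapsto X_0$ preserves colimits. It is symmetric monoidal, because $(0,0)$ is terminal in the diagram computing $(X\otimes X')_0$. Its left adjoint $i_0$ puts a spectrum in weight $0$ and zero in positive weights, and it is symmetric monoidal. Its right adjoint is the constant functor $\mathrm{const}$, which is lax symmetric monoidal.

**Associated graded pieces.** Put $\mathrm{gr}_kX=X_k/X_{k+1}$. We shall need
$$\mathrm{gr}_k(X\otimes X')\simeq\bigoplus_{a+b=k}\mathrm{gr}_aX\otimes\mathrm{gr}_bX'.\tag{4}$$
To define the map, let $T=X\otimes X'$ and $a+b=k$. The maps $X_{a+\epsilon}\otimes X'_{b+\delta}\to T_{k+\epsilon+\delta}$ with $\epsilon,\delta\in\{0,1\}$ give a map from this square to the square with corner $T_k$ and the other three corners $T_{k+1}$. On total cofibers this is a map $\mathrm{gr}_aX\otimes\mathrm{gr}_bX'\to\mathrm{gr}_kT$. Both sides of (4) preserve colimits in each variable. For $X=\mathbb S(s)$, $X'=\mathbb S(t)$ both sides are $\mathbb S$ for $k=s+t$ and $0$ otherwise, and the map is an equivalence. Shifts are equally harmless,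 so (4) holds in general. The same argument works for $Z$-linear filtered objects and $\otimes_{i_0Z}$.

**Definition (t-structure).** Let
$$\mathcal F_{\ge a}=\{X:X_k\in\mathrm{Sp}_{\ge k+a}\ \forall k\},\qquad\mathcal F_{\le a}=\{X:X_k\in\mathrm{Sp}_{\le k+a}\ \forall k\},$$
and $\mathcal F_{[a,b]}=\mathcal F_{\ge a}\cap\mathcal F_{\le b}$.

Example: $\mathbb S(k)[n]\in\mathcal F_{\ge a}$ if and only if $n\ge k+a$, and $i_0X\in\mathcal F_{\ge a}$ if and only if $X\in\mathrm{Sp}_{\ge a}$. The constant object on $Z$ is not in $\mathcal F_{\ge0}$.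

We check that this is a t-structure, with levelwise truncation $(\tau_{\ge a}X)_k=\tau_{\ge k+a}X_k$. Let $\mathcal G$ be generated under colimits and extensions by the objects $\mathbb S(k)[k+a]$, $k\ge0$. These lie in $\mathcal F_{\ge a}$, so $\mathcal G\subset\mathcal F_{\ge a}$. By Lurie's *Higher Algebra*, 1.4.4.11, $\mathcal G$ is the connective part, shifted by $a$, of a t-structure. Its right orthogonal is $\{X:\pi_iX_k=0\ \forall i\ge k+a\}=\mathcal F_{\le a-1}$. In the truncation triangle $X'\to X\to X''$ we have $X'_k\in\mathrm{Sp}_{\ge k+a}$ and $X''_k\in\mathrm{Sp}_{\le k+a-1}$, so the triangle is the levelwise truncation. If $X\in\mathcal F_{\ge a}$, then $X''_k$ lies in $\mathrm{Sp}_{\ge k+a}\cap\mathrm{Sp}_{\le k+a-1}=0$, so $X\in\mathcal G$. Thus $\mathcal G=\mathcal F_{\ge a}$.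

From the colimit formula, $\mathcal F_{\ge a}\otimes\mathcal F_{\ge b}\subset\mathcal F_{\ge a+b}$, and the unit lies in $\mathcal F_{\ge0}$.

**Modules.** Let $\mathcal C=\mathcal F$ or $\mathrm{Sp}$ and let $E$ be a *connective* algebra, meaning $E\in\mathcal C_{\ge0}$. Then $E$-modules have a t-structure whose truncations are those of the underlying objects. Take the connective part generated under colimits and extensions by the modules $E\otimes X$, $X\in\mathcal C_{\ge0}$. These have underlying objects in $\mathcal C_{\ge0}$. Since $\mathrm{Map}_E(E\otimes X,N)=\mathrm{Map}(X,N)$, the right orthogonal consists of the modules with underlying object in $\mathcal C_{\le-1}$. So the truncation triangle of a module is, underneath, the truncation triangle in $\mathcal C$. By the bar construction, $N\otimes_EM\in\mathcal C_{\ge a}$ whenever $N\in\mathcal C_{\ge a}$ and $M\in\mathcal C_{\ge0}$.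

**Definition (Whitehead functor).** $W=\tau_{\ge0}\circ\mathrm{const}$. For connective $X$ it is the sequence $W(X)_k=\tau_{\ge k}X$.

Example: if $X=Z\oplus Z[n]$, $n\ge1$, then $W(X)$ is $X$ in weight $0$, $Z[n]$ in weights $1,\dots,n$, and $0$ above. In particular the canonical map of commutative algebras $i_0Z\to W(Z)$ is an equivalence.

The functor $W$ is lax symmetric monoidal, being the composite of $\mathrm{const}$ with the right adjoint of the symmetric monoidal inclusion $\mathcal F_{\ge0}\subset\mathcal F$. In the same way it is lax symmetric monoidal from connective $Z$-modules to $\mathrm{Mod}_{i_0Z}(\mathcal F)=\mathrm{Fun}(\mathbb Z_{\ge0}^{op},\mathrm{Mod}_Z)$.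

**Lemma 5.** Let $\mathcal C=\mathcal F$ or $\mathrm{Sp}$, and let $f:E\to E'$ be a map of connective algebras with $\mathrm{fib}(f)\in\mathcal C_{\ge q}$. Restriction along $f$ is an equivalence from $E'$-modules to $E$-modules on the full subcategories of modules whose underlying object lies in $\mathcal C_{[0,q-1]}$.

**Proof.** On these subcategories restriction has the left adjoint $M\mapsto\tau_{\le q-1}(E'\otimes_EM)$. The fiber of $M\to E'\otimes_EM$ is $\mathrm{fib}(f)\otimes_EM\in\mathcal C_{\ge q}$. A map with fiber in $\mathcal C_{\ge q}$ becomes an equivalence after $\tau_{\le q-1}$, since objects of $\mathcal C_{\le q-1}$ receive no maps from that fiber or its suspension. So the unit $M=\tau_{\le q-1}M\to\tau_{\le q-1}(E'\otimes_EM)$ is an equivalence. The right adjoint is conservative, as it does not change underlying objects. An adjunction with invertible unit and conservative right adjoint is an equivalence. $\square$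

We use Lemma 5 in three ways: an $E$-module in the range $[0,q-1]$ has an $E'$-structure; that structure is unique; and $E$-linear maps between such modules are $E'$-linear.

## All windows at once: the algebras $E$, $E'$ and the module $Y'$

Let $B_\bullet=W(B)$, an algebra over $i_0Z$, and put
$$E=B_\bullet\otimes B_\bullet^{op},\qquad E'=B_\bullet\otimes_{i_0Z}B_\bullet^{op}\simeq E\otimes_{i_0(Z\otimes Z)}i_0Z .$$
Both are connective algebras in $\mathcal F$, and $E'_0=B^e$. The fiber of $E\to E'$ is $E\otimes_{i_0(Z\otimes Z)}i_0F$, which lies in $\mathcal F_{\ge q}$ because $i_0F$ does, by (1). So Lemma 5 applies to $E\to E'$, and likewise to $i_0(Z\otimes Z)\to i_0Z$.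

**Lemma 6.** Let $c(w)=E'_0/E'_w$, so $c(0)=0$. Then:

1. $\pi_*c(w)$ is concentrated in degrees $\le w$;
2. $c(k)\simeq Z$ for $1\le k\le r$;
3. $\pi_*c(r+1)$ is concentrated in degrees $0$ and $r$.

**Proof.** $c(w)$ is finitely filtered with quotients $\mathrm{gr}_kE'$, $0\le k<w$. Since $\mathrm{gr}_aB_\bullet=H_a[a]$, the $Z$-linear form of (4) gives $\mathrm{gr}_kE'=\bigoplus_{a+b=k}H_a[a]\otimes_ZH_b[b]$. Its homotopy is $\bigoplus H_a\otimes H_b$ in degree $k$ and $\bigoplus\mathrm{Tor}(H_a,H_b)$ in degree $k+1$. This gives (1), as $k+1\le w$. The group $H_0$ is free and $H_a=0$ for $0<a<r$, so a nonzero Tor term needs $a,b\ge r$, hence $k\ge2r$. For $0<k<r$ the piece $\mathrm{gr}_kE'$ is $0$, and $\mathrm{gr}_0E'=Z$, which gives (2). Finally $\mathrm{gr}_rE'$ has homotopy only in degree $r$, because $r<2r$; this gives (3). $\square$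

**The target.** $W(Y)$ is an $E$-module, with left $B_\bullet$-action through $W(\rho_L)$ and right $B_\bullet$-action through $W(\rho_R)$. Put $Y'=\tau_{\le q-1}W(Y)$. By the levelwise description of truncation,
$$Y'_k=\tau_{[k,k+q-1]}Y,$$
so weight $k$ carries the $k$-th window. As $Y'\in\mathcal F_{[0,q-1]}$, Lemma 5 makes $Y'$ canonically an $E'$-module.

**The map on the bottom cell.** Let $\varphi:E'\to Y'$ be the $E'$-linear map with $1\mapsto1\in\pi_0(Y'_0)=\pi_0Y$. Restricted along $E\to E'$ it is the $E$-linear map with $1\mapsto1$, that is, $E\to W(Y)\to Y'$. For $y\in\pi_mB=\pi_m((B_\bullet)_m)$ let $y_l,y_r\in\pi_m(E'_m)$ be the classes $y\otimes1$ and $1\otimes y$; they come from $\pi_m(E_m)$. The composites $B_\bullet\to E\to W(Y)$ through the two factors are $W(\rho_L)$ and $W(\rho_R)$. Hence, in $\pi_m(Y'_m)=\pi_mY$,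
$$\varphi(y_l)=\rho_L(y),\qquad\varphi(y_r)=\rho_R(y).\tag{5}$$

So Theorem 4 says that $\varphi(y_l)=\varphi(y_r)$. We shall extend $\varphi$ over a filtered form of $B$, in which $y_l$ and $y_r$ become equal in a suitable weight.

## Weights on the cells

**Definition (special cells, weights).** The $0$-cell has weight $\omega=0$. A cell is *special* if it is a $d$-cell, or if it is a generator $(d-1)$-cell that occurs in the boundary prescription of some relator $d$-cell; special cells have $\omega=r+1$. All other positive-dimensional cells have $\omega=r$.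

Example: for $K=S^{r+1}\vee(S^{d-1}\cup_pe^d)$ the weights of the cells of dimension $0,r+1,d-1,d$ are $0,r,r+1,r+1$. If $\dim K\le d-1$ there are no special cells, and on a first reading one may assume this; every positive cell then has weight $r$.

The choice comes from two competing demands. Lemma 8 will need $\dim e-\omega(e)\le q-1$ for every cell $e$; weight $r$ suffices up to dimension $d-1$, but a $d$-cell needs $r+1$. On the other side, attaching a cell in weight $r+1$ meets an obstruction given by incidence numbers. The special $(d-1)$-cells are there to remove it.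

Write $E'(\omega)=E'\otimes\mathbb S(\omega)$. Then $E'$-linear maps $\Sigma^iE'(\omega)\to X$ are classified by $\pi_i(X_\omega)$, and $E'(\omega)_k=E'_{\max(k-\omega,0)}$.

**Proposition 7.** There are $E'$-modules $E'=\widetilde B^{(0)}\to\cdots\to\widetilde B^{(d)}=:\widetilde B$ with
$$\widetilde B^{(j)}=\mathrm{cofib}\Big(\bigoplus_e\Sigma^{j-1}E'(\omega(e))\to\widetilde B^{(j-1)}\Big)$$
over the $j$-cells $e$, whose weight-$0$ parts are the $B^e$-modules $M_j$ with their given maps. In particular $\widetilde B_0=B$, and $E'_0\to\widetilde B_0$ is $\mu$.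

**Proof.** In weight $0$ we have $E'(\omega)_0=B^e$. So, inductively, we only have to lift $a_e\in\pi_{j-1}(M_{j-1})=\pi_{j-1}(\widetilde B^{(j-1)}_0)$ to $\pi_{j-1}(\widetilde B^{(j-1)}_{\omega(e)})$. Let $C=\widetilde B^{(j-1)}_0/\widetilde B^{(j-1)}_{\omega(e)}$. The obstruction is the image of $a_e$ in $\pi_{j-1}C$. Filtering by dimension of cells, $C$ has pieces $\Sigma^ic(\max(\omega(e)-\omega(e'),0))$ over the cells $e'$ of dimension $i\le j-1$.

**Case $\omega(e)=r$.** Positive cells $e'$ have weight at least $r$ and contribute $c(0)=0$. So only the $0$-cell contributes and $C=c(r)=Z$ by Lemma 6(2). As $j-1\ge r\ge1$, $\pi_{j-1}C=0$.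

**Case $\omega(e)=r+1$.** Now $e$ is special, $j\in\{d-1,d\}$. The $0$-cell contributes $c(r+1)$, with homotopy in degrees $0$ and $r$ by Lemma 6(3), and $0<r<d-2\le j-1$. A non-special cell $e'$ of positive dimension $i$ contributes $\Sigma^ic(1)=\Sigma^iZ$, and special cells contribute $0$. So every piece from a cell of dimension $<j-1$ has $\pi_{j-1}=0$, and $\pi_{j-1}C$ injects into $\bigoplus\mathbb Z_{(p)}$, the sum over the non-special $(j-1)$-cells. The map $M_{j-1}\to\bigoplus_{e'\text{ non-special}}\Sigma^{j-1}c(1)$ factors through $M_{j-1}/M_{j-2}$, and $\pi_0B^e\to\pi_0c(1)$ is an isomorphism. Hence the image of $a_e$ is the family of incidence numbers $[e:e']$ with $e'$ non-special. If $e$ is a special $(d-1)$-cell or a generator $d$-cell, it is a cellular cycle and these numbers vanish. If $e$ is a relator $d$-cell, its boundary is supported on one generator $(d-1)$-cell, which is special, so they vanish again. In all cases $a_e$ lifts. $\square$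

*Example.* For $K=S^{r+1}$ the class $a_e=x\otimes1-1\otimes x$ (up to a unit) is the image of $x_l-x_r\in\pi_r(E'_r)$, so its lift to weight $r$ is visible.

**Lemma 8.** Let $m\ge0$ and $w=\max(m-q+1,0)$. Then $\pi_m(\widetilde B_w)\to\pi_m(\widetilde B_0)=\pi_mB$ is injective.

**Proof.** If $w=0$ there is nothing to prove. Otherwise $m=w+q-1$. The cofiber $\widetilde B_0/\widetilde B_w$ is filtered with pieces $\Sigma^ic(\max(w-\omega(e),0))$ over the cells $e$, $i=\dim e$. By Lemma 6(1) such a piece is zero or has homotopy in degrees $\le i+w-\omega(e)$. Always $i-\omega(e)\le q-1$: this number is $0$ for the $0$-cell, at most $(d-1)-r=q-1$ for non-special positive cells, and at most $d-(r+1)=q-1$ for special cells. So the degrees are at most $w+q-1=m$, hence $\pi_{m+1}(\widetilde B_0/\widetilde B_w)=0$, and the map is injective. $\square$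

**Lemma 9.** The $E'$-linear map $\mu:E'\to B_\bullet$ with $1\mapsto1$ extends to an $E'$-linear map $\widetilde B\to B_\bullet$.

**Proof.** We show by induction on $j$ that evaluation at weight $0$,
$$\mathrm{Map}_{E'}(\widetilde B^{(j)},B_\bullet)\to\mathrm{Map}_{B^e}(M_j,B),$$
is an equivalence. For $\Sigma^iE'(\omega)$ in place of $\widetilde B^{(j)}$ the evaluation is $\Omega^\infty\Sigma^{-i}\tau_{\ge\omega}B\to\Omega^\infty\Sigma^{-i}B$, an equivalence if $i\ge\omega$. This covers $j=0$ ($i=\omega=0$). For a $j$-cell $e$ we need it with $i=j-1$. If $e$ is non-special, $j-1\ge r=\omega(e)$. If $e$ is special, $j-1\ge d-2\ge r+2>\omega(e)$. Since $\mathrm{Map}(\widetilde B^{(j)},B_\bullet)$ is the fiber of $\mathrm{Map}(\widetilde B^{(j-1)},B_\bullet)\to\mathrm{Map}(\bigoplus_e\Sigma^{j-1}E'(\omega(e)),B_\bullet)$, and similarly for $M_j$, the induction proceeds. Now take the map $\widetilde B\to B_\bullet$ corresponding to $\mathrm{id}:M_d=B\to B$. Its restriction to $E'$ corresponds to $\mu:B^e\to B$, so it is the map with $1\mapsto1$. $\square$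

## Extending $\varphi$ over $\widetilde B$

**Proposition 10.** $\varphi:E'\to Y'$ extends to an $E'$-linear map $\widetilde\varphi:\widetilde B\to Y'$.

The plan is to replace $Y$ by a simpler ring $Y^+$ that agrees with it in degrees up to $q+r-1=d-1$, to map $B_\bullet$ to the truncation of $W(Y^+)$ by hand, and then to lift cell by cell. All cells of $\widetilde B$ have dimension at most $d$, so the obstructions lie in degrees at most $d-1$.

**Step 1: the ring $Y^+$.** Let $\varepsilon:R\to\mathbb S$ be the augmentation, a ring map, and write $\varepsilon:B\to Z$ also for $Z\otimes\varepsilon$. Its fiber $\bar R=\mathrm{fib}(R\to\mathbb S)$ lies in $\mathrm{Sp}_{\ge r}$, since $\Omega K$ is $(r-1)$-connected. Recall $\nu=\mathrm{mult}\otimes R:Y\to B$, with $\nu\rho_L=\nu\rho_R=\mathrm{id}$ as ring maps. Put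
$$Y^+=B\times_Z(Z\otimes Z),\qquad Y\to Y^+\ \text{ given by }\ (\nu,\,1\otimes1\otimes\varepsilon),$$
the pullback being along $\varepsilon$ and $\mathrm{mult}$. This is a ring map. Its fiber is the total fiber of the square obtained by tensoring the arrows $Z\otimes Z\to Z$ and $R\to\mathbb S$, namely $F\otimes\bar R\in\mathrm{Sp}_{\ge q+r}$. Hence
$$\pi_iY\to\pi_iY^+\ \text{ is bijective for }i\le q+r-1\text{ and onto for }i=q+r.\tag{6}$$
Since $\pi_*(Z\otimes Z)\to\pi_*Z$ is split onto, $\pi_*Y^+$ is the fiber product of homotopy groups, and in particular $Y^+$ is connective. Regard $W(Y^+)$ as an $E$-module via the two maps $B\rightrightarrows Y\to Y^+$, and put $Y^{+\prime}=\tau_{\le q-1}W(Y^+)$, an $E'$-module by Lemma 5. The map $\kappa:Y'\to Y^{+\prime}$ is $E$-linear, hence $E'$-linear.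

**Step 2: split $Y^{+\prime}$ into pieces with known $E'$-structure.** Put $B'=\tau_{\le q-1}B_\bullet$ and $(Z\otimes Z)'=\tau_{\le q-1}W(Z\otimes Z)$; note $\tau_{\le q-1}W(Z)=i_0Z$. In each weight the map from the truncation of $Z\otimes Z$ to that of $Z$ is still onto on homotopy, so the pullback of truncations also has the fiber product as its homotopy. Therefore
$$Y^{+\prime}\to B'\times_{i_0Z}(Z\otimes Z)'\tag{7}$$
is an equivalence of $E$-modules. All objects lie in $\mathcal F_{[0,q-1]}$, so by Lemma 5 it is an equivalence of $E'$-modules, for the $E'$-structures supplied by Lemma 5. We identify these.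

On $B'$: both composites $B\rightrightarrows Y\xrightarrow{\nu}B$ are the identity, so the $E$-structure on $W(B)=B_\bullet$ is the standard bimodule structure. That one is restricted from $E'$. By uniqueness, $B'$ has the $E'$-structure of the truncation of the $E'$-module $B_\bullet$, and $B_\bullet\to B'$ is $E'$-linear.

On $(Z\otimes Z)'$: the two composites $B\rightrightarrows Y\to Z\otimes Z$ are $\varepsilon$ followed by the left, resp. right, unit $Z\to Z\otimes Z$. So the $E$-structure is restricted along $E\xrightarrow{\varepsilon\otimes\varepsilon}i_0(Z\otimes Z)$ from the evident $i_0(Z\otimes Z)$-structure. By Lemma 5 for $i_0(Z\otimes Z)\to i_0Z$, the latter comes from an $i_0Z$-structure. The composites $E\to i_0(Z\otimes Z)\to i_0Z$ and $E\to E'\to i_0Z$ agree. So, by uniqueness in Lemma 5, the $E'$-structure is restricted from this $i_0Z$-structure along $E'\to i_0Z$.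

On $i_0Z$: by the same reasoning the structure is the restriction of the standard one along $E'\to i_0Z$. The map $(Z\otimes Z)'\to i_0Z$ induced by $\mathrm{mult}$ is $i_0(Z\otimes Z)$-linear, hence $i_0Z$-linear by Lemma 5. The map $B'\to i_0Z$ is the truncation of the $E'$-linear map $W(\varepsilon):B_\bullet\to W(Z)=i_0Z$.

**Step 3: an $E'$-linear map $B_\bullet\to Y^{+\prime}$ with $1\mapsto1$.** Since $(Z\otimes Z)'$ is an $i_0Z$-module, there is an $i_0Z$-linear map $i_0Z\to(Z\otimes Z)'$ with $1\mapsto1$. This is where windows are used: for $W(Z\otimes Z)$ itself no single $Z$-action is compatible with both units. Precomposing with the $E'$-linear map $W(\varepsilon)$ we get an $E'$-linear map $B_\bullet\to(Z\otimes Z)'$ with $1\mapsto1$. Its composite to $i_0Z$ is $W(\varepsilon)$, because $i_0Z\to(Z\otimes Z)'\to i_0Z$ is $i_0Z$-linear with $1\mapsto1$, hence the identity. The composite $B_\bullet\to B'\to i_0Z$ is also $W(\varepsilon)$. So the two maps give an $E'$-linear map from $B_\bullet$ to the pullback (7), that is, to $Y^{+\prime}$. It sends $1\mapsto1$, because $\pi_0(Y^{+\prime}_0)=\pi_0Y^+$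 injects into $\pi_0B\times\pi_0(Z\otimes Z)$.

**Step 4: set up the lifting.** Let $g^+:\widetilde B\to B_\bullet\to Y^{+\prime}$ be the composite of the maps from Lemma 9 and Step 3. Its restriction to $E'$ sends $1\mapsto1$, so it is homotopic to $\kappa\varphi$. We lift $g^+$ through $\kappa$, extending $\varphi$, one skeleton at a time. Suppose given a lift $\ell$ on $\widetilde B^{(j-1)}$ with a homotopy $\kappa\ell\simeq g^+$ there. For a $j$-cell $e$ the composite $\Sigma^{j-1}E'(\omega(e))\to\widetilde B^{(j-1)}\xrightarrow{\ell}Y'$ acquires a nullhomotopy after $\kappa$, because $g^+$ is defined on $\widetilde B^{(j)}$. The composite together with this nullhomotopy is an $E'$-linear map $\Sigma^{j-1}E'(\omega(e))\to\Phi$, where $\Phi=\mathrm{fib}(\kappa)$, hence a class in $\pi_{j-1}(\Phi_{\omega(e)})$. If it is zero, a nullhomotopy in $\Phi$ gives an extension of $\ell$ over the cell, together with an extension of the homotopy to $g^+$.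

**Step 5: the obstructions vanish.** Consider the exact sequence
$$\pi_{i+1}(Y'_\omega)\to\pi_{i+1}(Y^{+\prime}_\omega)\to\pi_i(\Phi_\omega)\to\pi_i(Y'_\omega)\to\pi_i(Y^{+\prime}_\omega).$$
The outer groups are those of $Y$ and $Y^+$ inside the window $[\omega,\omega+q-1]$ and $0$ outside it. For $i\le q+r-1$ the first map is onto and the last injective, by (6), so $\pi_i(\Phi_\omega)=0$. Since $j-1\le d-1=q+r-1$, every obstruction vanishes. $\square$

## The equality $\rho_L=\rho_R$

**Proof of Theorem 4.** Let $y\in\pi_mB=H_m(\Omega K;\mathbb Z_{(p)})$ and $w=\max(m-q+1,0)$, so $w\le m\le w+q-1$.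

**Step 1: $y_l$ and $y_r$ agree in weight $w$.** Consider the image of $y_l-y_r\in\pi_m(E'_m)$ in $\pi_m(\widetilde B_w)$ along $E'_m\to\widetilde B_m\to\widetilde B_w$. Its further image in $\pi_m(\widetilde B_0)=\pi_mB$ is $\mu(y\otimes1)-\mu(1\otimes y)=y-y=0$. By Lemma 8 it is already $0$ in $\pi_m(\widetilde B_w)$.

**Step 2: weight $w$ still sees degree $m$.** Apply $\widetilde\varphi$ from Proposition 10 and use (5): the class $\rho_L(y)-\rho_R(y)\in\pi_m(Y'_m)=\pi_mY$ has image zero in $\pi_m(Y'_w)$. But $Y'_m=\tau_{[m,m+q-1]}Y\to Y'_w=\tau_{[w,w+q-1]}Y$ induces the identity of $\pi_mY$ on $\pi_m$, because $w\le m\le w+q-1$. Hence $\rho_L(y)=\rho_R(y)$ in $\pi_m(Z\otimes Z\otimes R)$, which is $(\star_R)$. $\square$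

With Theorem 4 proved, the reduction above gives Theorem 1, and Corollary 2 follows.
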